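# Common frontiers of two complementary components of planar Brownian motion

Let $B:[0,1]\to\mathbb R^2$ be a standard planar Brownian motion and $\Gamma=B([0,1])$ its trace, a compact random set. The complement $\mathbb R^2\setminus\Gamma$ almost surely has infinitely many connected components; being disjoint open sets, they are countably many. We call them complementary components. A *frontier* is the boundary $\partial\Omega$ of a complementary component $\Omega$. Every frontier lies in $\Gamma$, because a boundary point of a component of the open set $\mathbb R^2\setminus\Gamma$ cannot lie in that open set. A *rectifiable curve* is a curve in $\mathbb R^2$ of finite length.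

Take two distinct complementary components $\Omega_1,\Omega_2$ and look at where they touch, $K=\partial\Omega_1\cap\partial\Omega_2$. The question, posed in "Research Plans", http://www.math.stonybrook.edu/~bishop/vita/plans.pdf, is this: almost surely, for every such pair, can $K$ be threaded by a curve of finite length?

If the path itself had finite length, there would be nothing to do, since $K\subset\Gamma$. For instance, if the path runs once around a circle, then the disc and the exterior have the whole circle as common frontier, and the circle has finite length. A Brownian path has infinite length, so this does not help. Nor is the answer "yes" for every continuous path: let the path run once around the Koch snowflake. By the Jordan curve theorem the inside and the outside have the whole snowflake as common frontier. The snowflake has Hausdorff dimension $\log 4/\log 3>1$, while a rectifiable curve has finite one-dimensional Hausdorff measure, so no rectifiable curve contains it. Any proof must use that the path is Brownian.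

Throughout, $D(z,r)$, $\bar D(z,r)$ and $C(z,r)$ are open discs, closed discs and circles, and $A_z(r,\rho)=\{x:r<|x-z|<\rho\}$. Constants $C,c$ may change from line to line; subscripts show what they depend on. A point $z\in\Gamma$ is *simple* if $B_t=z$ for exactly one $t\in[0,1]$, and *multiple* otherwise.

## 1. Frontiers that meet only at local cut points

We start with a case in which no topology is needed: all points of $K$ are places where the past and the future of the path stay apart for a while.

**Definition.** For $h>0$ let $T_h$ be the set of non-dyadic $t\in[h,1-h]$ with
$$B[t-h,t)\cap B(t,t+h]=\emptyset .$$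

To see what this condition does and does not give, replace $B$ by an injective parametrization of the snowflake on $[0,1)$, closed up at time $1$. For $h<\frac12$ the windows $[t-h,t)$ and $(t,t+h]$ cannot contain $0$ and $1$ respectively at once, so every non-dyadic $t\in[h,1-h]$ satisfies the condition. The condition alone therefore bounds nothing. For Brownian motion, however, it is improbable at any given time, and we can count.

**Definition.** For bounded $E\subset\mathbb R^2$ let $N(E,\epsilon)$ be the least number of sets of diameter at most $\epsilon$ that cover $E$. For $E\neq\emptyset$ the *upper Minkowski dimension* of $E$ is $\limsup_{\epsilon\to0}\log N(E,\epsilon)/\log(1/\epsilon)$.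

For example, $E=\{0\}\cup\{1/k:k\ge1\}$ (on the real axis) has upper Minkowski dimension at most $\frac12$: the at most $\epsilon^{-1/2}$ points $1/k$ with $k\le\epsilon^{-1/2}$ are covered one at a time, and the rest lies in $[0,\epsilon^{1/2}]$, which needs at most $\epsilon^{-1/2}+1$ intervals of length $\epsilon$.

**Proposition 1.** Almost surely, for every $N\in\mathbb N$, the set $B(T_{1/N})$ has upper Minkowski dimension at most $3/4$ (if it is nonempty). Consequently, almost surely, whenever $\Omega_1\ne\Omega_2$ are complementary components with $\partial\Omega_1\cap\partial\Omega_2\subset B(T_{1/N})$ for some $N$, the set $\partial\Omega_1\cap\partial\Omega_2$ is contained in a rectifiable curve.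

Two facts enter. The first is Lévy's modulus of continuity: for each $\eta>0$, a.s. for all large $n$, $|B_t-B_{t'}|\le 2^{-n(1/2-\eta)}$ whenever $|t-t'|\le2^{-n}$. The second is the intersection exponent from Lawler–Schramm–Werner, *Values of Brownian intersection exponents II*, Acta Math. 187 (2001): if $W,W'$ are independent planar Brownian motions started from distinct points, then $P(W[0,t]\cap W'[0,t]=\emptyset)=t^{-5/8+o(1)}$ as $t\to\infty$. By rotation invariance and scaling, the probability of disjointness up to time $\tau$ depends only on $\tau/|W_0-W_0'|^2$. Hence for every $\xi<5/8$ there is $c_\xi\ge1$ such that for all starting points and all $\tau>0$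
$$P(W[0,\tau]\cap W'[0,\tau]=\emptyset)\le c_\xi\big(|W_0-W_0'|^2/\tau\big)^{\xi}.\tag{1}$$
If $|W_0-W_0'|^2\ge\tau$ this is trivial since $c_\xi\ge1$, and if $W_0=W_0'$ the left side is $0$.

**Step 1: count the dyadic intervals that can contain a time of $T_h$.** Fix $h=1/N$, $\xi\in(\frac12,\frac58)$, $\eta\in(0,\frac14)$, and let $s=2^{-n}\le h/4$. Let $M_n$ be the number of integers $k$ with $ks-\frac h2\ge0$, $(k+1)s+\frac h2\le1$ and
$$B[ks-\tfrac h2,ks]\cap B[(k+1)s,(k+1)s+\tfrac h2]=\emptyset .$$
If $t\in T_h\cap(ks,(k+1)s)$, then $k$ is counted: since $s+\frac h2\le h$, we have $[ks-\frac h2,ks]\subset[t-h,t)$ and $[(k+1)s,(k+1)s+\frac h2]\subset(t,t+h]$. Given $\Delta=B((k+1)s)-B(ks)$, the two sets are, up to a common translation, traces of independent Brownian motions (the first run backward) started at distance $|\Delta|$. By (1) with $\tau=h/2$, a given $k$ is counted with probability at most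
$$c_\xi\,E\big[(2|\Delta|^2/h)^\xi\big]\le C_{h,\xi}\,s^\xi,$$
because $|\Delta|^2$ is $s$ times a variable of fixed law with finite moments. So $E[M_n]\le C\,2^{n(1-\xi)}$. By Markov's inequality $P(M_n>2^{n(1-\xi+\eta)})\le C2^{-n\eta}$, which is summable, and Borel–Cantelli gives, a.s., $M_n\le2^{n(1-\xi+\eta)}$ for large $n$.

**Step 2: turn the count into a dimension bound.** By Lévy's modulus, a.s. for large $n$, every $B((ks,(k+1)s))$ has diameter at most $\delta_n:=2^{-n(1/2-\eta)}$. As $T_h$ contains no dyadic time, it lies in the union of the open intervals $(ks,(k+1)s)$. So for large $n$ the set $B(T_h)$ is covered by $2^{n(1-\xi+\eta)}$ sets of diameter at most $\delta_n$. Given small $\epsilon$, choose $n$ with $\delta_n\le\epsilon<\delta_{n-1}$. Then $2^{n}\le2\,\epsilon^{-1/(1/2-\eta)}$, so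
$$N(B(T_h),\epsilon)\le C\,\epsilon^{-(1-\xi+\eta)/(1/2-\eta)} .$$
This holds a.s. for all $N$ and all rational $\xi,\eta$ in the given ranges simultaneously. Let $\xi\uparrow\frac58$ and $\eta\downarrow0$: the exponent tends to $\frac{3/8}{1/2}=\frac34$. This is the first claim of Proposition 1.

It is the inequality $\xi>\frac12$ that matters for rectifiability: there are about $2^{n(1-\xi)}$ pieces of size about $2^{-n/2}$, so the sizes sum to about $2^{n(1/2-\xi)}$, which is small. The next lemma uses exactly this.

**Lemma 2.** A compact nonempty $K\subset\mathbb R^2$ of upper Minkowski dimension less than $1$ is contained in a rectifiable curve.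

**Step 1: build short graphs through finer and finer nets of $K$.** Choose $a<1$ above the dimension, and cover $K$ by at most $C2^{an}$ sets of diameter at most $2^{-n}$, each meeting $K$. Picking a point of $K$ in each, we get finite sets $V_n\subset K$ with $K\subset\bigcup_{v\in V_n}\bar D(v,2^{-n})$ and $\#V_n\le C2^{an}$. So $\sum_n2^{-n}\#V_{n+1}<\infty$. Join the points of $V_0$ by finitely many segments of total length $L_0$ into a connected graph. Then, level by level, join each $v\in V_{n+1}$ by a segment to a point of $V_n$ at distance at most $2^{-n}$; one exists because $v\in K$. Let $Z_n$ be the graph built up to level $n$. It is connected, its vertices include $V_0\cup\dots\cup V_n$, and its total edge length is at most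
$$L:=L_0+\sum_{m\ge0}2^{-m}\#V_{m+1}<\infty .$$

**Step 2: walk along the graphs and pass to the limit.** Doubling every edge of $Z_n$ makes all degrees even, so there is a closed walk traversing each edge exactly twice. Parametrize it on $[0,1]$ with constant speed: this is a $2L$-Lipschitz map $f_n:[0,1]\to\mathbb R^2$ whose image contains $V_0\cup\dots\cup V_n$. All images lie in $\bar D(v_0,2L)$ for a fixed $v_0\in V_0$. By Arzelà–Ascoli a subsequence converges uniformly to a $2L$-Lipschitz $f$. If $v\in V_m$, write $v=f_n(t_n)$ for $n\ge m$. For a limit point $t$ of $(t_n)$ along the subsequence, $|f(t)-v|\le|f(t)-f(t_n)|+|f(t_n)-f_n(t_n)|$ is arbitrarily small, so $f(t)=v$. Thus the compact set $f([0,1])$ contains $\bigcup_mV_m$, which is dense in $K$, and hence contains $K$. The curve $f$ has length at most $2L$. $\square$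

The second claim of Proposition 1 follows. If $K=\partial\Omega_1\cap\partial\Omega_2$ is nonempty and contained in $B(T_{1/N})$, it is compact of upper Minkowski dimension at most $3/4<1$, and Lemma 2 applies; if $K=\emptyset$ there is nothing to prove. $\square$

## 2. From local cut points to an arbitrary pair of components

What changes for an arbitrary pair? Nothing, if we can show that the special case is the only one.

**Theorem 3.** Almost surely, for all pairs of distinct components $\Omega_1,\Omega_2$ of $\mathbb R^2\setminus B([0,1])$ simultaneously, the compact set $\partial\Omega_1\cap\partial\Omega_2$ has upper Minkowski dimension at most $3/4$ and is contained in a rectifiable curve.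

By Proposition 1 it suffices that, almost surely, each nonempty $K$ lies in $B(T_{1/N})$ for some $N$ depending on the pair. A point $z\in K$ could violate this in three ways.

1. The point $z$ could be $B_q$ for a dyadic $q$, in particular an endpoint $B_0$ or $B_1$. Section 3 excludes this.
2. The point $z=B_t$ could be simple and yet the path just before $t$ could cross the path just after $t$. Sections 4 and 5 exclude this by plane topology.
3. The point $z$ could be multiple. Here the argument of Section 5 breaks down, and Sections 6–8 repair it with a second probability estimate.

## 3. Dyadic times do not lie on frontiers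

**Lemma 4.** Almost surely, for every dyadic $q\in[0,1]$, the point $B_q$ lies on no frontier.

**Step 1: set up independent trials at all small scales.** There are countably many $q$, so fix one. By time reversal we may take $q<1$. Extend $B$ to $[0,\infty)$, put $W_v=B_{q+v}-B_q$, let $T_r$ be the exit time of $D(0,r)$ by $W$, and let $G_j$ be the event that $0$ lies in a bounded component of $\mathbb R^2\setminus W[T_{2^{-j}},T_{2^{-j+1}}]$. By the strong Markov property at $T_{2^{-j}}$, rotation invariance and scaling, the conditional probability of $G_j$ given the path up to $T_{2^{-j}}$ is a constant $p_0$. The events $G_{j+1},G_{j+2},\dots$ are determined by that earlier path. So the $G_j$ are independent with equal probability $p_0$.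

**Step 2: show $p_0>0$.** After scaling and rotating, consider a Brownian motion from the point $1$ until it exits $D(0,2)$. Let $f$ be the following curve: from $1$ along the real axis to $1.8$; counterclockwise on $C(0,1.8)$ to angle $\pi$; radially in to $C(0,1.5)$; counterclockwise on $C(0,1.5)$ from angle $\pi$ to $2\pi+\frac\pi4$; radially out to radius $2.5$. With positive probability the Brownian path stays uniformly within $\epsilon=0.05$ of $f$ during the time interval of $f$. Suppose it does. Since $|f|\ge1$, the continuous arguments of path and curve differ by less than $0.06$.

Consider the region $\{1.4\le|x|\le1.6,\ |\arg x|\le0.1\}$, which is a topological rectangle. The first part of the path goes from radius at most $1.05$ to radius at least $1.75$ with argument within $0.06$ of $0$, so it contains a crossing of the region from the side $|x|=1.4$ to the side $|x|=1.6$. The fourth part has radius in $[1.45,1.55]$, and its continuous argument passes from about $\pi$ to about $2\pi+\frac\pi4$, so it contains a crossing of the region from the side $\arg x=-0.1$ to the side $\arg x=0.1$. In a topological rectangle two such crossings meet. Hence there are times $t_1$ (first part) and $t_2$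 (fourth part) at which the path is at the same point of the region. The argument change of the loop between $t_1$ and $t_2$ is a multiple of $2\pi$, and it is within $1$ of $2\pi$ (both crossings have argument within $0.1$ of $0$, respectively $2\pi$). So the loop winds once around $0$, and $0$ is not in the unbounded component of its complement. Up to $t_2$ the path stays in radius at most $1.85<2$, and it exits $D(0,2)$ while it follows the last part. Throughout it stays at distance at least $0.95$ from $0$. Therefore $0$ is in a bounded component of the complement of the trace up to the exit from $D(0,2)$, and $p_0>0$.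

**Step 3: conclude.** By the second Borel–Cantelli lemma, a.s. infinitely many $G_j$ occur. Since $T_{2^{-j+1}}<1-q$ for large $j$, for arbitrarily small $r$ there is a compact $L\subset\Gamma\cap\bar D(B_q,r)$ such that $B_q$ lies in a bounded component $U$ of $\mathbb R^2\setminus L$. The complement of $\bar D(B_q,r)$ is connected, unbounded and disjoint from $L$, so $U\subset\bar D(B_q,r)$. If $B_q\in\partial\Omega$, then $\Omega$ meets the neighborhood $U$ of $B_q$; as $\Omega$ is connected and avoids $L\subset\Gamma$, we get $\Omega\subset U$ and $\operatorname{diam}\Omega\le2r$. This for arbitrarily small $r$ is impossible for a nonempty open set. $\square$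

## 4. Two sectors around a common frontier point

Around a point of $K$, both $\Omega_1$ and $\Omega_2$ come from far away to very near. They split an annulus into two halves, and $\Gamma$ must separate them in each half. We make this precise, recalling three textbook facts. (a) Janiszewski's theorem: if $A,A'\subset S^2$ are closed, $A\cap A'$ is connected, and neither separates $x$ from $y$, then $A\cup A'$ does not separate $x$ from $y$. (b) The Jordan–Schoenflies theorem. (c) Euler's formula for plane graphs, and the fact that the faces of a 2-connected plane graph are Jordan domains (on the sphere) bounded by cycles, each edge bordering exactly two faces.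

**Lemma 5.** Let $F\subset Q=[0,1]^2$ be closed, and suppose no connected component of $F$ meets both the left and the right side of $Q$. Then some path in $Q\setminus F$ joins the bottom side to the top side.

**Step 1: split $F$ into a left and a right piece.** In a compact set, components and quasi-components coincide. So for each point $x$ of $F$ on the left side, the intersection of all relatively clopen subsets of $F$ containing $x$ is the component of $x$, which misses the right side; by compactness some clopen set containing $x$ misses the right side. Finitely many of these cover the part of $F$ on the left side; let $F_L$ be their union and $F_R=F\setminus F_L$. Then $F=F_L\sqcup F_R$ with both closed, $F_L$ missing the right side and $F_R$ missing the left side.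

**Step 2: apply Janiszewski.** In $S^2=\mathbb R^2\cup\{\infty\}$ put $A=F_L\cup\{x\le0\}\cup\{\infty\}$ and $A'=F_R\cup\{x\ge1\}\cup\{\infty\}$. They are closed and $A\cap A'=\{\infty\}$. Neither separates $(\frac12,-1)$ from $(\frac12,2)$: for $A$, move at height $-1$ to $x=1-\epsilon$, up this line to height $2$, and back to $x=\frac12$, with $\epsilon$ so small that $F_L\subset\{x<1-\epsilon\}$; for $A'$, do the same along $x=\epsilon$. So the two points lie in the same component of the open set $\{0<x<1\}\setminus F$, and a path in this set joins them. Its part from the last visit to $\{y=0\}$ before the first visit to $\{y=1\}$ up to that first visit lies in $Q\setminus F$ and joins bottom to top. $\square$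

**Construction of the sectors.** Let $\Omega_1\ne\Omega_2$ be components of $\mathbb R^2\setminus\Gamma$, $z\in\partial\Omega_1\cap\partial\Omega_2$, $0<r<\rho$, and assume $\Omega_i\not\subset\bar D(z,\rho)$ for $i=1,2$. Each $\Omega_i$ is open and connected and meets both $D(z,r)$ and the complement of $\bar D(z,\rho)$. Take a simple polygonal path in $\Omega_i$ from a point of the former to a point of the latter, stop it at its first hit of $C(z,\rho)$, and start it at the last preceding visit to $C(z,r)$. This gives a simple polygonal arc $\gamma_i\subset\Omega_i$ joining $C(z,r)$ to $C(z,\rho)$ with interior in $A_z(r,\rho)$. As $\Omega_1\cap\Omega_2=\emptyset$, the arcs are disjoint.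

The set $C(z,r)\cup C(z,\rho)\cup\gamma_1\cup\gamma_2$ is a 2-connected plane graph with 4 vertices (the endpoints of the arcs) and 6 edges (two arcs on each circle, and $\gamma_1,\gamma_2$). By Euler it has $2-4+6=4$ faces. Two of them are $D(z,r)$ and the exterior of $\bar D(z,\rho)$; call the others $S_1,S_2$, so that $S_1\sqcup S_2=A_z(r,\rho)\setminus(\gamma_1\cup\gamma_2)$. The edges $\gamma_1,\gamma_2$ border neither of the first two faces, whose boundaries are the circles. So each borders both $S_1$ and $S_2$. The boundary cycle of $S_i$ contains $\gamma_1$ and $\gamma_2$, and hence consists, in cyclic order, of $\gamma_1$, one arc of $C(z,r)$, $\gamma_2$, one arc of $C(z,\rho)$. By Schoenflies there is a homeomorphism $\bar S_i\to[0,1]^2$ taking $\gamma_1,\gamma_2$ to the left and right sides and the circular arcs to the bottom and top sides. We call $S_1,S_2$ the *sectors* for $(r,\rho)$. They depend on the chosen $\gamma_1,\gamma_2$; any choice will do.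

For instance, if $\Gamma$ is the circle $C(0,3)$ together with the segment $[-3,3]\times\{0\}$, $\Omega_1$ and $\Omega_2$ are the open upper and lower half discs, $z=0$ and $r<\rho=2$, we can take $\gamma_1,\gamma_2$ on the vertical axis. The sectors are the right and left halves of the annulus, and $\Gamma$ meets $C(0,u)$ once in each, at $(\pm u,0)$. The next lemma says that $\Gamma$ is always present in both sectors at all radii.

**Lemma 6.** For $u\in(r,\rho)$ and $i=1,2$: $\Gamma\cap S_i\cap C(z,u)\ne\emptyset$.

*Proof.* Every path in $\bar S_i$ from $C(z,r)$ to $C(z,\rho)$ meets $C(z,u)$. So by Lemma 5, applied in $[0,1]^2$ to the image of $C(z,u)\cap\bar S_i$, some component $\kappa$ of $C(z,u)\cap\bar S_i$ meets both $\gamma_1\subset\Omega_1$ and $\gamma_2\subset\Omega_2$. A connected set meeting two different components of $\mathbb R^2\setminus\Gamma$ is not contained in $\mathbb R^2\setminus\Gamma$, so $\kappa$ meets $\Gamma$. A point of $\kappa\cap\Gamma$ is not on $\gamma_1\cup\gamma_2$, and it is not on $C(z,r)\cup C(z,\rho)$ because $r<u<\rho$. So it is in $S_i$. $\square$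

## 5. Arms, excursions, and simple points

From here until the end of this section everything is deterministic on the almost sure event of Lemma 4. Fix $\Omega_1\ne\Omega_2$ with $K=\partial\Omega_1\cap\partial\Omega_2\ne\emptyset$. Then $K\subset\Gamma$ is compact and $B_0,B_1\notin K$. Fix $\rho_0>0$ with
$$\rho_0<\operatorname{dist}(K,\{B_0,B_1\}),\qquad 2\rho_0<\operatorname{diam}\Omega_i\quad(i=1,2).$$
Then $\Omega_i\not\subset\bar D(z,\rho)$ for all $z$ and all $\rho\le\rho_0$, so sectors are available for every $z\in K$ and $0<r<\rho\le\rho_0$.

**The intervals that visit $z$.** Let $z\in K$ and $0<\rho\le\rho_0$. Since $|B_0-z|,|B_1-z|>\rho$, each component of $\{t:|B_t-z|<\rho\}$ is an interval $(a,b)$ with $0<a<b<1$ and $|B_a-z|=|B_b-z|=\rho$. Let $\mathcal I_\rho$ be the set of those components on which $B$ hits $z$; it is nonempty. By uniform continuity, a component containing a time with $|B-z|\le\rho/2$ has length bounded below, so there are only finitely many such components. In particular $\mathcal I_\rho$ is finite. On each of the finitely many such components that do not hit $z$, $|B-z|$ has a positive lower bound. So there is $d_\rho\in(0,\rho/2]$ with $|B-z|\ge d_\rho$ on all components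 not in $\mathcal I_\rho$.

**Definition.** For $r<d_\rho$ and $I=(a,b)\in\mathcal I_\rho$ let $\sigma_r(I),\tau_r(I)$ be the first and last times in $I$ with $|B-z|\le r$, and $\alpha(I)\le\beta(I)$ the first and last times in $I$ with $B=z$. The *arms at $(r,\rho)$* are the sets $B((a,\sigma_r(I)))$, labeled $(I,-)$, and $B((\tau_r(I),b))$, labeled $(I,+)$, for $I\in\mathcal I_\rho$.

As $r\downarrow0$ we have $\sigma_r\uparrow\alpha$: the times $\sigma_r$ increase and stay at most $\alpha$, and at their limit $|B-z|=0$ by continuity, so the limit is not before $\alpha$. Likewise $\tau_r\downarrow\beta$.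

**Definition.** Let $r<d_\rho$. An *excursion* of $A_z(r,\rho)$ is a component $(p,q)$ of $\{t:B_t\in A_z(r,\rho)\}$; its *type* is $(|B_p-z|,|B_q-z|)$, with both entries in $\{r,\rho\}$.

**Lemma 7.** Let $r<d_\rho$ and let $(p,q)$ be an excursion of $A_z(r,\rho)$.

1. If its type is $(\rho,\rho)$, then $|B-z|\ge d_\rho$ on $(p,q)$.
2. If its type is $(\rho,r)$ or $(r,\rho)$, then $(p,q)=(a,\sigma_r(I))$, respectively $(p,q)=(\tau_r(I),b)$, for some $I=(a,b)\in\mathcal I_\rho$. That is, its image is an arm.
3. If its type is $(r,r)$, then $(p,q)\subset[\sigma_r(I),\tau_r(I)]$ for some $I\in\mathcal I_\rho$.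

Given sectors $S_1,S_2$ for $(r,\rho)$, the image of each excursion lies in one sector.

*Proof.* In case 1, $(p,q)$ is a component of $\{|B-z|<\rho\}$, and it does not hit $z$ because $|B-z|>r$ on it. So it is not in $\mathcal I_\rho$. In the other cases $(p,q)$ lies in a component $I$ of $\{|B-z|<\rho\}$ which contains a time with $|B-z|=r<d_\rho$ (an endpoint of $(p,q)$); hence $I=(a,b)\in\mathcal I_\rho$. For type $(\rho,r)$, $p=a$, and $q$ is the first time in $I$ with $|B-z|\le r$, that is, $q=\sigma_r(I)$. Type $(r,\rho)$ is symmetric. For type $(r,r)$, both $p$ and $q$ are times in $I$ with $|B-z|=r$, so $\sigma_r(I)\le p<q\le\tau_r(I)$. Finally, the image of an excursion is connected, contained in $A_z(r,\rho)$, and avoids $\gamma_1\cup\gamma_2\subset\mathbb R^2\setminus\Gamma$. $\square$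

**Lemma 8.** If $r<d_\rho$ and all arms at $(r,\rho)$ lie in the same sector, say $S_1$, then for every $u\in(r,d_\rho)$ some excursion of type $(r,r)$ with image in $S_2$ meets $C(z,u)$.

*Proof.* By Lemma 6, $\Gamma$ meets $S_2\cap C(z,u)$, necessarily at a time in an excursion whose image lies in $S_2$. This image is not an arm, since all arms lie in $S_1$. The excursion is not of type $(\rho,\rho)$, since $u<d_\rho$. So its type is $(r,r)$. $\square$

At a simple point, type $(r,r)$ excursions are confined to a tiny time window around the single visit. So Lemma 8 forbids both arms to be on one side.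

**Lemma 9.** Let $z=B_t\in K$ be simple. Then $\mathcal I_{\rho_0}$ consists of a single interval $(a,b)\ni t$, and $B((a,t))\cap B((t,b))=\emptyset$.

*Proof.* The first claim is clear, as $t$ is the only time at $z$. Put $\rho=\rho_0$. Here $\alpha=\beta=t$, so $\sigma_r,\tau_r\to t$ and $\max_{[\sigma_r,\tau_r]}|B-z|\to0$ as $r\to0$. Fix $u\in(0,d_\rho)$. If for arbitrarily small $r$ the two arms at $(r,\rho)$ lay in the same sector, then Lemmas 8 and 7 would give a time in $[\sigma_r,\tau_r]$ with $|B-z|=u$, which is false for small $r$. So for all small $r$ the arms $B((a,\sigma_r))$ and $B((\tau_r,b))$ lie in different sectors, and hence are disjoint. A common point of $B((a,t))$ and $B((t,b))$ would belong to both of these arms for small $r$. So there is none. $\square$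

## 6. A double point that blocks a sector with a loop

At a multiple point the first thing to try is the same argument: put all arms into one sector, and contradict Lemma 8. Here is a path on which this stops working. Let it go from $(-3,0)$ along the real axis to $(1,0)$, back to $(-3,0)$, along the upper half of $C(0,3)$ to $(3,0)$, along the axis to $(1,0)$ and back to $(3,0)$, and along the lower half of $C(0,3)$ to $(-3,0)$. Its trace is the set from the example in Section 4, with $\Omega_1,\Omega_2$ the upper and lower half discs. Take $z=0$ and $\rho=2$ (the definitions only need that the endpoints of the path are at distance more than $\rho$ from $z$, and that the half discs do not lie in $\bar D(0,2)$).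

One component of $\{|B|<2\}$ hits $0$: the path comes in from $(-2,0)$, passes through $0$, turns at $(1,0)$, passes through $0$ again, and leaves by $(-2,0)$. The other component, from $(2,0)$ to $(1,0)$ and back, has $|B|\ge1$, so $d_2=1$ is allowed. For $r<1$ both arms at $(r,2)$ equal $\{(x,0):-2<x<-r\}$. They lie in the same sector. In accordance with Lemma 8, the right sector is blocked at radii $u\in(r,1)$ by an excursion of type $(r,r)$, the one that goes from $(r,0)$ to $(1,0)$ and back. There is no contradiction: between the first and the last visit to $z$ the path makes a loop, and $\max_{[\sigma_r,\tau_r]}|B-z|\ge1$ for every $r$. The proof of Lemma 9 used precisely that this maximum tends to $0$.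

So topology does not exclude multiple points in $K$. But look at the same path at the smaller radius $\rho_2=\frac12<d_2$. Now there are two intervals in $\mathcal I_{\rho_2}$, one for each visit, and the four arms lie in the left, right, right, left sectors. The loop has become a pair of arms at the smaller scale, both sectors are used by arms, and arms in different sectors are disjoint. The plan is to show two things: a multiple point of $K$ always leads to this picture at some smaller radius (Section 8), and a Brownian path never shows this picture (Section 7).

## 7. Brownian motion has no multiple points with separated arms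

**Proposition 10.** Almost surely there do not exist $\theta_1\le\theta_2<\theta_3\le\theta_4$ in $(0,1)$ and $h>0$ with $B_{\theta_1}=B_{\theta_2}=B_{\theta_3}=B_{\theta_4}$, together with a coloring with two colors, both used, of the four arms
$$B[\theta_1-h,\theta_1),\quad B(\theta_2,\theta_2+h],\quad B[\theta_3-h,\theta_3),\quad B(\theta_4,\theta_4+h]$$
(time windows inside $[0,1]$), such that differently colored arms are disjoint.

The cases $\theta_1<\theta_2$ and $\theta_3<\theta_4$ are included because an interval near $z$ may visit $z$ several times; the arms then come before the first and after the last visit. For the path of Section 6, $\theta_1=\theta_2$ and $\theta_3=\theta_4$ are the two times at $0$, and the coloring is left, right, right, left.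

Before the proof, the budget at time scale $2^{-n}$, with errors in the exponents ignored. Choosing the discretized times and demanding that the path be at nearly the same point costs a net factor $2^{n}$, whichever of the $\theta_i$ coincide. Disjointness of two arms of different colors gives $2^{-5n/8}$ by (1). That leaves $2^{3n/8}$, so this bound alone is not enough. Each of the other two arms must avoid one of the first two, and a Brownian path that avoids a connected obstacle pays $2^{-n/4}$ by the following estimate. With one of them we are still at $2^{n/8}$; with both we get $2^{-n/8}$, and this tends to $0$.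

**Beurling's estimate.** There is a constant $C$ such that if $X$ is compact and connected and meets $\bar D(0,r)$ and $C(0,R)$, $r<R$, then for $|x|\le r$ a Brownian motion from $x$ reaches $C(0,R)$ before $X$ with probability at most
$$C(r/R)^{1/2}.\tag{2}$$
For $x=0$ this follows from Beurling's projection theorem. For general $x$ and $R>3r$, the set $X$ meets $\bar D(x,2r)\supset\bar D(0,r)$ and contains a point at distance at least $R-r>2r$ from $x$, so by connectedness it meets $C(x,R-r)$. A path from $x$ that reaches $C(0,R)$ before $X$ also reaches $C(x,R-r)$ before $X$. So the case $x=0$, applied around $x$, gives the bound $C(2r/(R-r))^{1/2}\le C(3r/R)^{1/2}$, as $R-r>\frac23R$. For $R\le3r$ the claim is trivial.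

**Step 1: normalize the data.** Suppose such data exist. Decreasing $h$ preserves the hypotheses, so we may take $h=1/N$, $\theta_3-\theta_2\ge3h$, and $\theta_2-\theta_1,\ \theta_4-\theta_3\in\{0\}\cup[h,1]$. The common point is multiple. For fixed $q$ the path a.s. does not visit $B_q$ at another time, since points are polar, so a.s. $B_q$ is simple for every dyadic $q$. Hence the $\theta_i$ are non-dyadic. We fix $N$, $\xi=0.62$, $\eta=10^{-3}$, let $s=2^{-n}\le h/4$ and $\kappa=2^{-n(1/2-\eta)}$. By Lévy's modulus, a.s. for large $n$, $|B_t-B_{t'}|\le\kappa$ whenever $|t-t'|\le s$.

**Step 2: replace the $\theta_i$ by grid times that leave the arms intact.** Let $k_is<\theta_i<(k_i+1)s$, and put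
$$p_1=k_1s,\quad p_2=(k_2+1)s,\quad p_3=k_3s,\quad p_4=(k_4+1)s .$$
So $p_1,p_3$ are just before $\theta_1,\theta_3$, and $p_2,p_4$ just after $\theta_2,\theta_4$. The following hold.

* (i) $p_2-p_1=s$ if $\theta_1=\theta_2$, and $p_2-p_1\ge h$ otherwise; likewise for $p_4-p_3$. Moreover $p_3-p_2\ge3h-2s\ge2h$.
* (ii) $|B_{p_i}-B_{p_1}|\le2\kappa$ for all $i$, since each $B_{p_i}$ is within $\kappa$ of the common point.
* (iii) The sets $X_1=B[p_1-\frac h2,p_1]$, $X_2=B[p_2,p_2+\frac h2]$, $X_3=B[p_3-\frac h2,p_3]$, $X_4=B[p_4,p_4+\frac h2]$ are contained in the respective arms, since $s+\frac h2\le h$. Hence they admit a two-coloring using both colors with differently colored sets disjoint.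

For $p_i\in s\mathbb Z$ satisfying the gap conditions in (i) (each of $p_2-p_1$, $p_4-p_3$ equal to $s$ or at least $h$, and $p_3-p_2\ge2h$), with time windows inside $[0,1]$, let $H(p_1,\dots,p_4)$ be the event that (ii) and the coloring in (iii) hold.

**Step 3: the price of returning near the same point.** For $0\le v\le h/2$ let
$$W_1(v)=B(p_1-v)-B(p_1),\quad W_2(v)=B(p_2+v)-B(p_2),$$
$$W_3(v)=B(p_3-v)-B(p_3),\quad W_4(v)=B(p_4+v)-B(p_4),$$
and put $\Delta_{12}=B(p_2)-B(p_1)$, $\Delta_{34}=B(p_4)-B(p_3)$, $Y=B(p_3-\frac h2)-B(p_2+\frac h2)$. These seven objects come from non-overlapping time intervals, so they are independent, and the $W_i$ are Brownian motions. Moreover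
$$\Delta_{23}:=B(p_3)-B(p_2)=W_2(\tfrac h2)+Y-W_3(\tfrac h2).$$
Given $(W_i)_i$, the vectors $\Delta_{12},\Delta_{23},\Delta_{34}$ are therefore conditionally independent. The conditional density of $\Delta_{23}$ is at most $\frac1{2\pi h}$, because the coordinates of $Y$ have variance $p_3-p_2-h\ge h$. The vectors $\Delta_{12},\Delta_{34}$ are independent of $(W_i)_i$, with density at most $\frac1{2\pi h}$ if the corresponding gap is at least $h$.

On $H$ all three vectors have modulus at most $4\kappa$, and $X_i-B(p_1)=v_i+W_i[0,\frac h2]$ with $v_i=B(p_i)-B(p_1)\in\bar D(0,2\kappa)$, where
$$v_1=0,\quad v_2=\Delta_{12},\quad v_3=\Delta_{12}+\Delta_{23},\quad v_4=\Delta_{12}+\Delta_{23}+\Delta_{34}.$$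
So the indicator of $H$ is a function $\varphi(W;\Delta_{12},\Delta_{23},\Delta_{34})$ that vanishes unless all three vectors lie in $\bar D(0,4\kappa)$ and all $v_i\in\bar D(0,2\kappa)$. Let $g\in\{1,2,3\}$ be the number of gaps of length at least $h$. Bound the $g$ corresponding densities by $\frac1{2\pi h}$, keep the Gaussian law for each gap equal to $s$, and integrate first over $W$ with the vectors held fixed. The inner integral is at most
$$q_n=\sup_{v_i\in\bar D(0,2\kappa)}P\big(\text{the sets }v_i+W_i[0,\tfrac h2]\text{ admit a coloring as in (iii)}\big),$$
and the remaining integral over the vectors is at most $\big(\frac{\pi(4\kappa)^2}{2\pi h}\big)^g$. Thus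
$$P(H)\le(8\kappa^2/h)^g\,q_n.\tag{3}$$

**Step 4: the price of the coloring.** There are $2^4-2=14$ colorings using both colors. Fix one, fix $v_i\in\bar D(0,2\kappa)$, and choose $i,j$ of different colors. By (1) with $\tau=h/2$ and starting points at distance at most $4\kappa$, the $i$th and $j$th paths are disjoint with probability at most $C_h\kappa^{2\xi}$.

Let $R=\kappa^\eta$, with $n$ so large that $2\kappa<R$. From any point of $D(0,R)$ a Brownian motion leaves $D(0,R)$ within time $R^2$ with probability at least some absolute $c>0$. So it stays in $D(0,R)$ up to time $h/2$ with probability at most $(1-c)^{\lfloor h/(2R^2)\rfloor}$. Hence, except with probability at most $Ce^{-c_h\kappa^{-2\eta}}$, all four paths reach $C(0,R)$ by time $h/2$.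

Now condition on the $i$th and $j$th paths, both reaching $C(0,R)$. Each trace is a compact connected set that meets $\bar D(0,2\kappa)$ and $C(0,R)$. Each of the other two paths has a color different from that of one of these two, and so must avoid its trace until it reaches $C(0,R)$. The two remaining paths are independent of each other and of the conditioning. So (2), with radii $2\kappa<R$, contributes a further factor $\big(C(2\kappa/R)^{1/2}\big)^2=2C^2\kappa^{1-\eta}$. Summing over the 14 colorings, and noting that $e^{-c_h\kappa^{-2\eta}}$ is smaller than any power of $\kappa$,
$$q_n\le C_h\,\kappa^{2\xi+1-\eta}.\tag{4}$$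

**Step 5: sum over the grid.** For given $g$ there are boundedly many ways to specify which gaps equal $s$, and for each at most $2^{n(g+1)}$ choices of $(p_i)$: one free choice for $p_1$ and one for each long gap. By (3) and (4), $P(\bigcup H)$ is at most a constant (depending on $h$) times the maximum over $g\le3$ of
$$2^{n(g+1)}\,2^{-ng(1-2\eta)}\,\kappa^{2\xi+1-\eta}\le2^{\,n(1+6\eta)-n(1/2-\eta)(2\xi+1-\eta)} .$$
The exponent is $n$ times $1.006-0.499\cdot2.239<-0.1$, so $P(\bigcup H)\to0$ as $n\to\infty$. By Steps 1 and 2, up to a null set, the bad event for $N$ is contained in the event that $\bigcup H$ occurs for all large $n$, whose probability is at most $\liminf_nP(\bigcup H)=0$. Taking the union over $N$ completes the proof. $\square$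

## 8. No multiple point on a common frontier

We now work on the almost sure event on which Lemma 4 and Propositions 1 and 10 hold and $B$ is non-constant on every interval. The rest is deterministic on this event. The pair $\Omega_1\ne\Omega_2$ with $K\ne\emptyset$, and $\rho_0$, are as in Section 5.

**Lemma 11.** $K$ contains no multiple point.

Suppose $B_{s_1}=B_{s_2}=z\in K$ with $s_1<s_2$.

**Step 1: choose two radii, so that loops at the larger radius become arms at the smaller one.** Since $B$ is non-constant on $[s_1,s_2]$, we can choose $\rho_1\le\rho_0$ with $0<\rho_1<\max_{[s_1,s_2]}|B-z|$, and then $\rho_2\in(0,d_{\rho_1})$. So $\rho_2<\rho_1$. Between $s_1$ and $s_2$ the path leaves $\bar D(z,\rho_2)$, so $s_1,s_2$ lie in different elements of $\mathcal I_{\rho_2}$, and $\#\mathcal I_{\rho_2}\ge2$. Let $r<d_{\rho_2}$; then $r<\rho_2<d_{\rho_1}$. Take sectors $S_1,S_2$ for $(r,\rho_1)$, the larger annulus. Each arm at $(r,\rho_2)$ is connected, contained in $A_z(r,\rho_1)$ and avoids $\gamma_1\cup\gamma_2$, so it lies in $S_1$ or in $S_2$.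

**Step 2: both sectors contain arms at $(r,\rho_2)$.** First, every arm at $(r,\rho_1)$ contains an arm at $(r,\rho_2)$. Indeed, for an arm $B((a,\sigma_r(I)))$ with $I\in\mathcal I_{\rho_1}$, let $p$ be the last time before $\sigma_r(I)$ with $|B-z|=\rho_2$. Then $(p,\sigma_r(I))$ is an excursion of $A_z(r,\rho_2)$ of type $(\rho_2,r)$, and by Lemma 7 with $\rho=\rho_2$ its image is an arm at $(r,\rho_2)$. For an arm $B((\tau_r(I),b))$ use the first time after $\tau_r(I)$ with $|B-z|=\rho_2$, and type $(r,\rho_2)$. So if both sectors contain arms at $(r,\rho_1)$, the claim holds.

Otherwise all arms at $(r,\rho_1)$ lie in one sector, say $S_1$, and by the above some arm at $(r,\rho_2)$ lies in $S_1$. By Lemma 8 with $\rho=\rho_1$ and some $u\in(\rho_2,d_{\rho_1})$, an $(r,r)$-excursion of $A_z(r,\rho_1)$ with image in $S_2$ reaches radius $u>\rho_2$. Its initial part, up to its first hit of $C(z,\rho_2)$, is an excursion of $A_z(r,\rho_2)$ of type $(r,\rho_2)$. By Lemma 7 its image is an arm at $(r,\rho_2)$, and it lies in $S_2$.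

**Step 3: keep one coloring as $r\to0$.** For each small $r$, coloring arms by their sector gives a two-coloring, using both colors, of the label set $\mathcal I_{\rho_2}\times\{-,+\}$, such that differently colored arms at $(r,\rho_2)$ are disjoint. The label set is finite and does not depend on $r$, so one coloring occurs along a sequence $r\to0$. As $r\downarrow0$ the arms increase to $B((a,\alpha(I)))$ and $B((\beta(I),b))$, $I=(a,b)\in\mathcal I_{\rho_2}$. A common point of two limiting arms of different colors would be common to the arms at $(r,\rho_2)$ for small $r$ in the sequence. So for this coloring the limiting arms are disjoint when differently colored.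

**Step 4: extract four arms and contradict Proposition 10.** There are $I\ne I'$ in $\mathcal I_{\rho_2}$ whose four labels use both colors: if some interval carries both colors, take it and any other interval; otherwise each interval carries one color, both colors occur, and we take one interval of each color. Let $I$ be before $I'$ in time. The times
$$\theta_1=\alpha(I)\le\theta_2=\beta(I)<\theta_3=\alpha(I')\le\theta_4=\beta(I')$$
all have $B=z$, and for small $h$ the four sets in Proposition 10 are contained in the limiting arms with labels $(I,-),(I,+),(I',-),(I',+)$. So their coloring contradicts Proposition 10. $\square$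

**Corollary 12.** $K\subset B(T_{1/N})$ for some $N\in\mathbb N$ (depending on the path and on $\Omega_1,\Omega_2$).

*Proof.* By uniform continuity, let $N$ be such that $|t-t'|\le1/N$ implies $|B_t-B_{t'}|<\rho_0$. Let $z\in K$. By Lemma 11, $z=B_t$ is simple, and $t$ is non-dyadic by Lemma 4. For $(a,b)$ as in Lemma 9, $|B_a-z|=|B_b-z|=\rho_0$, so $t-a>\frac1N$ and $b-t>\frac1N$. Hence $[t-\frac1N,t+\frac1N]\subset(a,b)\subset(0,1)$. By Lemma 9, $B[t-\frac1N,t)\cap B(t,t+\frac1N]=\emptyset$, that is, $t\in T_{1/N}$. $\square$

**Proof of Theorem 3.** The almost sure event fixed at the start of this section does not depend on the pair. On it, let $\Omega_1\ne\Omega_2$ be any two components and $K=\partial\Omega_1\cap\partial\Omega_2$. If $K=\emptyset$ there is nothing to prove. Otherwise $K\subset B(T_{1/N})$ for some $N$ by Corollary 12. By Proposition 1, $K$ has upper Minkowski dimension at most $3/4$ and is contained in a rectifiable curve. So the answer to the question is yes. $\blacksquare$
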